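\title{The exponent of a uniform $L$-system can be one less than its rank}

\begin{abstract}
For $L\subseteq\{0,\dots,k-1\}$ let $m(N,k,L)$ be the largest size of a family of $k$-subsets of an $N$-set whose pairwise intersections have sizes in $L$. If $m(N,k,L)$ has order $N^{\alpha}$, then $\alpha$ is at most an integer $\operatorname{rank}(k,L)$ computed from the intersection-closed families on $k$ points with member sizes in $L$. It was conjectured that $\alpha>\operatorname{rank}(k,L)-1$. We disprove this: for $k=111$ and $L=\{0,28,31,65,68\}$ the rank is $3$ and the exponent is $2$. The conjecture holds in rank at most $2$ and fails in every rank $r\ge3$. For a single intersection structure the gap can be larger: in every rank $r\ge2$ there are structures that admit at most $N^{1+\varepsilon}$ sets. The upper bounds combine F\"uredi's structure theorem, Shannon entropy and a congruence argument that lets $L$ dictate the shape of the structure.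
\end{abstract}

\section{Introduction}\label{sec:intro}

Write $[N]=\{1,\dots,N\}$ and $[a,b]=\{a,a+1,\dots,b\}$. Let $k\ge1$ and $L\subseteq[0,k-1]$. A family $\mathcal F\subseteq\binom{[N]}{k}$ is an \emph{$(N,k,L)$-system} if $|F\cap F'|\in L$ for all distinct $F,F'\in\mathcal F$, and $m(N,k,L)$ is the largest size of such a family. We fix $k$ and $L$ and let $N$ grow. If there are constants $c,c'>0$ and $\alpha$, depending only on $k$ and $L$, with
\[
c\,N^{\alpha}<m(N,k,L)<c'\,N^{\alpha}\qquad\text{for all sufficiently large }N,
\]
then $\alpha(k,L)=\alpha$ is the \emph{exponent} of the pair $(k,L)$. It is conjectured that the exponent always exists; statements about $\alpha(k,L)$ below concern pairs for which it does.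

The exponent is an asymptotic quantity, and one would like to read it off from a finite object. The natural object is the pattern of intersections that a single member $F$ sees, a family of subsets of a $k$-set. Call $\mathcal J\subseteq2^{[k]}$ a \emph{closed $L$-system} if $|J|\in L$ for all $J\in\mathcal J$ and $\mathcal J$ is closed under intersection. A set $S\subseteq[k]$ is \emph{covered} by $\mathcal J$ if it is contained in a member of $\mathcal J$. For $\mathcal J\subseteq 2^{[k]}\setminus\{[k]\}$, the \emph{rank} of $\mathcal J$ is the least size of a subset of $[k]$ that is not covered; so $\operatorname{rank}(\mathcal J)\ge r$ means that all sets of at most $r-1$ points are covered. Finally,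
\[
\operatorname{rank}(k,L)=\max\{\operatorname{rank}(\mathcal J):\mathcal J\subseteq2^{[k]}\text{ is a closed $L$-system}\}.
\]
If the intersections of a family follow the pattern $\mathcal J$ and $S$ is not covered, then a member is determined by its vertices in the positions $S$. The rank is thus the least number of vertices that identify a member, and this gives the known bound $\alpha(k,L)\le\operatorname{rank}(k,L)$ (see Lemma~\ref{lem:reduction}).

\begin{example}\label{ex:basic}
(a) If $\ell\in L$, then $\lfloor (N-\ell)/(k-\ell)\rfloor$ sets that share a fixed $\ell$-set and are otherwise disjoint form an $(N,k,L)$-system, so $m(N,k,L)$ grows at least linearly.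

(b) Let $L=[0,t-1]$ with $1\le t\le k$. No $t$-set is covered by a closed $L$-system, and the family of all sets of size at most $t-1$ covers everything smaller, so $\operatorname{rank}(k,L)=t$. A $t$-subset of $[N]$ lies in at most one member of an $(N,k,L)$-system, so $m(N,k,L)\le\binom Nt$. Conversely, let $Q\ge k$ be a prime and $A\subseteq\mathbb F_Q$ a $k$-set. The graphs $\{(a,g(a)):a\in A\}$ of the $Q^t$ polynomials $g$ of degree less than $t$ are $k$-sets on $kQ$ vertices, and two of them share at most $t-1$ vertices. By Bertrand's postulate (for real $x\ge1$ the interval $(x,2x]$ contains a prime) we may take $N/2k<Q\le N/k$, so $m(N,k,L)\ge(N/2k)^t$ for large $N$. Here $\alpha(k,L)=\operatorname{rank}(k,L)=t$.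
\end{example}

How far below the rank can the exponent lie? In a pattern of rank $r$, no $r-1$ vertices identify a member. One expects to choose $r-1$ vertices in about $N^{r-1}$ ways and to have some freedom left. This is the content of Conjecture~2 of \cite{exponents}.

\medskip
\noindent\textbf{Conjecture.} \emph{If $\alpha(k,L)$ exists, then $\operatorname{rank}(k,L)-1<\alpha(k,L)$.}
\medskip

Together with the upper bound, it would say that $\operatorname{rank}(k,L)=\lceil\alpha(k,L)\rceil$. We show that it is false.

\begin{theorem}\label{thm:counter}
Let $k=111$ and $L=\{0,28,31,65,68\}$. Then $\operatorname{rank}(k,L)=3$ and $m(N,k,L)=\Theta(N^2)$. Hence $\alpha(k,L)=2=\operatorname{rank}(k,L)-1$, and the conjecture fails.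
\end{theorem}

\begin{theorem}\label{thm:ranks}
\begin{enumerate}
\item[(a)] If $\operatorname{rank}(k,L)\le2$ and $\alpha(k,L)$ exists, then $\operatorname{rank}(k,L)-1<\alpha(k,L)$.
\item[(b)] For every $r\ge3$ there is a pair $(k,L)$ with $\operatorname{rank}(k,L)=r$ and $\alpha(k,L)=r-1$.
\end{enumerate}
\end{theorem}

The third result concerns one pattern at a time. A family $\mathcal F\subseteq\binom{[N]}k$ is \emph{$k$-partite} with parts $V_1,\dots,V_k$ if these sets partition $[N]$ and $|F\cap V_i|=1$ for all $F\in\mathcal F$ and all $i$. For $A\subseteq[N]$ put $\pi(A)=\{i:A\cap V_i\ne\emptyset\}$. By a \emph{structure} on $[k]$ we mean an intersection-closed family $\mathcal J\subseteq2^{[k]}\setminus\{[k]\}$. A \emph{$\mathcal J$-family} is a $k$-partite family with $\pi(F\cap F')\in\mathcal J$ for all distinct members $F,F'$, and $m(N,\mathcal J)$ is the largest size of a $\mathcal J$-family on $N$ vertices.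

\begin{theorem}\label{thm:structures}
\begin{enumerate}
\item[(a)] If $\mathcal J$ is a structure on $[k]$ of rank at least $2$, then $m(N,\mathcal J)\ge cN^{k/(k-1)}$ for large $N$, with $c=c(k)>0$.
\item[(b)] For all $r\ge2$ and $\varepsilon>0$ there is a structure $\mathcal J$ of rank $r$ with $m(N,\mathcal J)\le N^{1+\varepsilon}$ for all $N\ge2$.
\end{enumerate}
\end{theorem}

The heuristic behind the conjecture fails because the $r-1$ choices need not be independent. If the vertices in two positions $x,y$ both determine the vertices in a common set $D$ of positions, the information carried by $D$ is paid for once and not twice. Entropy makes this precise (Section~\ref{sec:tools}), and it suffices for Theorem~\ref{thm:structures} (Section~\ref{sec:single}). A counterexample to the conjecture needs more, because $m(N,k,L)$ is governed by the best of \emph{all} closed $L$-systems. Section~\ref{sec:cyclic} describes a structure of rank $3$ that admits at most $N^2$ sets; Section~\ref{sec:rigid} chooses $k$ and $L$ so that congruences force every closed $L$-system of rank at least $r$ to resemble it; Section~\ref{sec:upper} bounds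 the entropy of such systems; Section~\ref{sec:constructions} supplies the lower bounds for the rank and for $m(N,k,L)$ and completes the proofs.

\section{Structures, closure and entropy}\label{sec:tools}

The passage from set systems to structures rests on the following theorem.

\begin{theorem}[F\"uredi \cite{furedi}]\label{thm:furedi}
For each $k$ there is $c(k)>0$ such that every $\mathcal F\subseteq\binom{[N]}k$ contains a $k$-partite subfamily $\mathcal F^*$ with $|\mathcal F^*|\ge c(k)|\mathcal F|$ for which there is an intersection-closed $\mathcal J\subseteq2^{[k]}$ with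
\[
\{\pi(F\cap F'):F'\in\mathcal F^*\setminus\{F\}\}=\mathcal J\qquad\text{for every }F\in\mathcal F^*.
\]
\end{theorem}

\begin{lemma}\label{lem:reduction}
\begin{enumerate}
\item[(a)] With the maximum taken over all closed $L$-systems $\mathcal J\subseteq2^{[k]}$,
\[
\max_{\mathcal J}m(N,\mathcal J)\le m(N,k,L)\le c(k)^{-1}\max_{\mathcal J}m(N,\mathcal J).
\]
\item[(b)] For every structure $\mathcal J$ we have $m(N,\mathcal J)\le N^{\operatorname{rank}(\mathcal J)}$.
\end{enumerate}
In particular $\alpha(k,L)\le\operatorname{rank}(k,L)$ whenever the exponent exists.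
\end{lemma}

\begin{proof}
In a $k$-partite family $|\pi(F\cap F')|=|F\cap F'|$. So a $\mathcal J$-family with $\mathcal J$ a closed $L$-system is an $(N,k,L)$-system; and if $\mathcal F\ne\emptyset$ is an $(N,k,L)$-system, then the $\mathcal J$ of Theorem~\ref{thm:furedi} is a closed $L$-system and $\mathcal F^*$ is a $\mathcal J$-family. This gives (a). For (b), let $S$ be an uncovered set of size $\operatorname{rank}(\mathcal J)$. Two distinct members $F,F'$ of a $\mathcal J$-family cannot have the same vertices in all $V_i$, $i\in S$, since then $S\subseteq\pi(F\cap F')\in\mathcal J$. So there are at most $N^{|S|}$ members.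
\end{proof}

\subsection*{Closure}
Part (b) uses only the sets that determine a whole member. To do better we record what \emph{every} set of positions determines. Let $\mathcal J$ be a structure on $[k]$. For $S\subseteq[k]$ let $\operatorname{cl}(S)$ be the intersection of all members of $\mathcal J$ that contain $S$, and $\operatorname{cl}(S)=[k]$ if there are none. Thus $\operatorname{cl}(S)$ is the smallest member containing $S$ if $S$ is covered, and $[k]$ otherwise; also $S\subseteq S'$ implies $\operatorname{cl}(S)\subseteq\operatorname{cl}(S')$. We write $\operatorname{cl}(x_1,\dots,x_w)$ for $\operatorname{cl}(\{x_1,\dots,x_w\})$.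

\subsection*{Entropy}
The Shannon entropy of a random variable $X$ with finitely many values is $H(X)=-\sum_a\Pr[X=a]\log\Pr[X=a]\ge0$. We use three textbook facts. If $X$ takes at most $N$ values, then $H(X)\le\log N$, with equality if $X$ is uniform on $N$ values. If $Y$ is a function of $X$, then $H(Y)\le H(X)$. And for random variables $X_1,\dots,X_k$, writing $X_S=(X_i)_{i\in S}$, the function $S\mapsto H(X_S)$ is submodular: $H(X_{A\cup B})+H(X_{A\cap B})\le H(X_A)+H(X_B)$.

Let $\mathcal F$ be a nonempty $\mathcal J$-family on $N\ge2$ vertices. Choose $F\in\mathcal F$ uniformly at random, let $X_i$ be its vertex in $V_i$, and put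
\[
h(S)=H(X_S)/\log N\qquad(S\subseteq[k]).
\]
We call $h$ the \emph{entropy function} of $\mathcal F$. Roughly, the members of $\mathcal F$ show $N^{h(S)}$ different configurations in the positions $S$.

\begin{lemma}\label{lem:entropy}
The function $h$ is nonnegative, monotone and submodular; in particular $h(A\cup B)\le h(A)+h(B)$. Moreover:
\begin{enumerate}
\item[(a)] $h(\{x\})\le1$ for $x\in[k]$, and $|\mathcal F|=N^{h([k])}$;
\item[(b)] $h(S)=h(\operatorname{cl}(S))$ for all $S\subseteq[k]$;
\item[(c)] if $w\ge1$ and $D\subseteq\operatorname{cl}(x_a)$ for $a=1,\dots,w$, then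
\[
h(\operatorname{cl}(x_1,\dots,x_w))\le\sum_{a=1}^w h(\{x_a\})-(w-1)h(D)\le w-(w-1)h(D).
\]
\end{enumerate}
\end{lemma}

\begin{proof}
The first sentence and (a) restate the three facts. For (b), suppose distinct $F,F'\in\mathcal F$ agree in the positions $S$. Then $\pi(F\cap F')$ is a member of $\mathcal J$ containing $S$, hence containing $\operatorname{cl}(S)$, so $F$ and $F'$ agree in the positions $\operatorname{cl}(S)$. Thus $X_{\operatorname{cl}(S)}$ is a function of $X_S$, and conversely.

By (b), it suffices to prove (c) for $h(\{x_1,\dots,x_w\})$. Induct on $w$; for $w=1$ there is nothing to prove. For $w\ge2$ let $A=\{x_1,\dots,x_{w-1}\}\cup D$ and $B=\{x_w\}\cup D$. Since $A\subseteq\operatorname{cl}(x_1,\dots,x_{w-1})$ and $B\subseteq\operatorname{cl}(x_w)$, part (b) and monotonicity give $h(A)=h(\{x_1,\dots,x_{w-1}\})$ and $h(B)=h(\{x_w\})$. Then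
\[
h(\{x_1,\dots,x_w\})+h(D)\le h(A\cup B)+h(A\cap B)\le h(\{x_1,\dots,x_{w-1}\})+h(\{x_w\}).\qedhere
\]
\end{proof}

To prove $m(N,\mathcal J)\le N^\beta$ it is enough to show $h([k])\le\beta$ for the entropy function of every nonempty $\mathcal J$-family. Part (c) is the only source of savings over Lemma~\ref{lem:reduction}(b), and it saves nothing when $h(D)=0$. Each argument below therefore pairs (c), which is strong when $h(D)$ is large, with a second inequality that is strong when $h(D)$ is small.

\section{A single structure: between $N^{1+1/(k-1)}$ and $N^{r}$}\label{sec:single}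

\begin{example}\label{ex:tree}
Let $[7]$ be the node set of the binary tree of depth $2$, and let $\mathcal J$ consist of $\emptyset$ and the paths that start at the root and go down. This is a structure of rank $2$: every node lies on such a path, and two siblings do not. Let $h=h([7])$, and let $y$ be the child of the root with the larger entropy $u=h(\{y\})$. The two children of the root have closure $[7]$, so $h\le2u$. The two children of $y$ also have closure $[7]$, and the closure of each contains $y$, so $h\le2-u$ by Lemma~\ref{lem:entropy}(c). Adding twice the second inequality to the first gives $3h\le4$. Hence $m(N,\mathcal J)\le N^{4/3}$, although the rank permits $N^2$.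
\end{example}

Deeper trees chain more inequalities of this kind.

\begin{proof}[Proof of Theorem~\ref{thm:structures}(b)]
Let $[k]$ be the node set of the complete $r$-ary rooted tree of depth $\Delta\ge1$. Let $\mathcal J$ consist of all node sets that contain the parent of each of their non-root nodes and at most $r-1$ children of each node. Both conditions pass to intersections, and $[k]\notin\mathcal J$ because the root has $r$ children. If $|X|\le r-1$, then $X$ together with all ancestors of its nodes lies in $\mathcal J$: each child of a node $y$ that occurs in this set has an element of $X$ in its subtree, and these subtrees are disjoint, so at most $r-1$ children of $y$ occur. The $r$ children of a node are not covered. Hence $\operatorname{rank}(\mathcal J)=r$.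

Let $h=h([k])$ for a nonempty $\mathcal J$-family, and let $u_j$ be the maximum of $h(\{x\})$ over the nodes $x$ of depth $j$. For $j<\Delta$ take a node $y$ of depth $j$ with $h(\{y\})=u_j$. Its $r$ children have closure $[k]$, and the closure of each contains $y$. Lemma~\ref{lem:entropy}(c) gives $h\le ru_{j+1}-(r-1)u_j$, that is,
\[
h-u_j\ge\frac r{r-1}\,(h-u_{j+1}).
\]
With $\rho=(r/(r-1))^{\Delta}$, iteration yields $h\ge h-u_0\ge\rho(h-u_\Delta)\ge\rho(h-1)$. Thus $h\le1+1/(\rho-1)$, which is at most $1+\varepsilon$ for large $\Delta$.
\end{proof}

The exponent $1$ itself cannot be reached, because rank $2$ always leaves room for a product construction.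

\begin{proof}[Proof of Theorem~\ref{thm:structures}(a)]
Here $k\ge\operatorname{rank}(\mathcal J)\ge2$, and for each $j\in[k]$ there is $H_j\in\mathcal J$ with $j\in H_j$; the $H_j$ need not be distinct. Let $S$ be a set of size $Q$. For $x\in S^k$ define
\[
F_x=\bigl\{\bigl(i,(x_j)_{j:\,i\notin H_j}\bigr):i\in[k]\bigr\}.
\]
So the vertex in position $i$ remembers the coordinates $x_j$ with $i\notin H_j$, and changing $x_j$ alone leaves exactly the positions in $H_j$ unchanged. (For $k=3$ and $H_j=\{j\}$, the vertices of $F_x$ are the three projections of the point $x$ of the cube $S^3$ to its faces.) For $x\ne y$, the sets $F_x$ and $F_y$ agree in position $i$ if and only if $i\in H_j$ for every $j$ with $x_j\ne y_j$. Hence $\pi(F_x\cap F_y)=\bigcap_{j:\,x_j\ne y_j}H_j\in\mathcal J$; in particular $F_x\ne F_y$. Position $i$ forgets $x_i$, so it has at most $Q^{k-1}$ possible vertices. We obtain a $\mathcal J$-family of size $Q^k$ on at most $kQ^{k-1}$ vertices. For $N\ge k$ take $Q=\lfloor(N/k)^{1/(k-1)}\rfloor\ge\frac12(N/k)^{1/(k-1)}$; then $m(N,\mathcal J)\ge2^{-k}(N/k)^{k/(k-1)}$.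
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ranks}(a)]
If $L=\emptyset$, the only closed $L$-system is empty and has rank $0$. If $\ell\in L$, a family consisting of one $\ell$-set is a closed $L$-system that covers $\emptyset$, so the rank is at least $1$. Thus rank $0$ means $L=\emptyset$; then $m(N,k,L)=1$ for $N\ge k$ and $\alpha=0>-1$. In rank $1$ we have $L\ne\emptyset$, and $\alpha\ge1>0$ by Example~\ref{ex:basic}(a). In rank $2$, Lemma~\ref{lem:reduction}(a) and Theorem~\ref{thm:structures}(a) give $\alpha\ge k/(k-1)>1$.
\end{proof}

The tree structures do not refute the conjecture. The root together with up to $r-2$ of its children is a member, so the set $L$ of member sizes contains $[0,r-1]$, and the polynomial family of Example~\ref{ex:basic}(b) gives $m(N,k,L)\ge(N/2k)^r$. A counterexample needs a set $L$ whose closed systems of high rank are \emph{all} wasteful.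

\section{A cyclic structure of rank three}\label{sec:cyclic}

Let $k=111$ and $L=\{0,28,31,65,68\}$. With indices $i\in\mathbb Z_3$, partition $[111]$ into three \emph{cores} $D_i$ of size $28$ and nine \emph{blocks} $A_i^1,A_i^2,A_i^3$ of size $3$, and put $T_i=D_i\cup A_i^1\cup A_i^2\cup A_i^3$, so $|T_i|=37$. Let $\mathcal J_3$ consist of the sets
\[
\emptyset,\qquad D_i,\qquad D_i\cup A_i^a,\qquad E_i=T_i\cup D_{i+1},\qquad E_i\cup A_{i+1}^a,
\]
of sizes $0,28,31,65,68$; see Figure~\ref{fig:cyclic}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\fill[gray!30] (0,0) rectangle (3,0.8) (0,1) rectangle (0.8,1.6) (1.1,1) rectangle (1.9,1.6)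
  (2.2,1) rectangle (3,1.6) (4,0) rectangle (7,0.8) (5.1,1) rectangle (5.9,1.6);
\foreach \x/\n in {0/0,4/1,8/2} {
  \draw (\x,0) rectangle (\x+3,0.8);
  \node at (\x+1.5,0.4) {$D_{\n}$};
  \node at (\x+1.5,-0.35) {$T_{\n}$};
  \foreach \y/\m in {0/1,1.1/2,2.2/3} {
    \draw (\x+\y,1) rectangle (\x+\y+0.8,1.6);
    \node at (\x+\y+0.4,1.3) {\small $A_{\n}^{\m}$};
  }
}
\end{tikzpicture}
\caption{The $111$ points of the structure $\mathcal J_3$: three cores $D_i$ of size $28$ and nine blocks $A_i^a$ of size $3$. Shaded is a maximal member, of size $68$: all of $T_0$, the core of $T_1$ and one block of $T_1$. The other maximal members arise by changing that block and rotating the indices modulo $3$.}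
\label{fig:cyclic}
\end{figure}

\begin{lemma}\label{lem:J3}
$\mathcal J_3$ is a closed $L$-system that covers all pairs. Hence $\operatorname{rank}(111,L)\ge3$.
\end{lemma}

\begin{proof}
Every member meets $T_j$ in $\emptyset$, $D_j$, some $D_j\cup A_j^b$, or $T_j$. So the intersection of $\emptyset$, $D_j$ or $D_j\cup A_j^a$ with any member is $\emptyset$, $D_j$ or $D_j\cup A_j^a$. Two distinct members containing the same $E_i$ meet in $E_i$. A member containing $E_i$ lies in $T_i\cup T_{i+1}$; a member containing $E_{i+1}$ lies in $T_{i+1}\cup T_{i+2}$ and contains $T_{i+1}$; so their intersection is the trace of the first on $T_{i+1}$, namely $D_{i+1}$ or some $D_{i+1}\cup A_{i+1}^a$. Any two distinct elements of $\mathbb Z_3$ have the form $i,i+1$, so $\mathcal J_3$ is intersection-closed. A pair inside $T_i$ lies in $E_i$, and a pair with one point in $T_i$ and one in $T_{i+1}$ lies in $E_i\cup A_{i+1}^a$ for a suitable $a$.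
\end{proof}

Although its rank is at least $3$, this structure admits at most $N^2$ sets. Take $x\in A_i^1$ and $y\in A_i^2$. The members containing both points are those containing $E_i$, so $\operatorname{cl}(x,y)=E_i$, while $D_i$ lies in $\operatorname{cl}(x)$ and in $\operatorname{cl}(y)$. By Lemma~\ref{lem:entropy}(c), $h(E_i)\le2-h(D_i)$. No member meets all three $T_j$, so $E_i\cup D_{i+2}$ has closure $[k]$, and
\begin{equation}\label{eq:cyclic}
h([k])\le2-h(D_i)+h(D_{i+2})\qquad(i\in\mathbb Z_3).
\end{equation}
Summing over $i$ cancels the cores and gives $h([k])\le2$. Three points $x,y$ and one point of $D_{i+2}$ are needed to identify a member, but when $D_{i+2}$ is the core of least entropy, the third point costs no more than the overlap of the first two saves.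

The sizes played no role in this computation. They matter for the other closed $L$-systems: if all cores and blocks were single points, we would get $k=12$ and sizes $0,1,2,5,6$, and Example~\ref{ex:basic}(b) would give $\Omega(N^3)$ sets. The numbers in Theorem~\ref{thm:counter} are chosen so that the size of a member betrays its position, in three ways.
\begin{itemize}
\item \emph{Residues.} Modulo $3$ the sizes $28,31$ are $1$, the sizes $65,68$ are $2$, and $111$ is $0$. Take any closed $L$-system that covers all pairs, and a point $x$. The members through $x$ cover $[111]$, and their intersections are again members through $x$. If all had size $65$ or $68$, inclusion--exclusion would give $111\equiv2\pmod3$. So every point lies in a member of size $28$ or $31$; these small members will group into classes whose number is $\equiv0\pmod3$.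
\item \emph{Magnitude.} The core size $28$ exceeds the total size $27$ of the blocks. So at most three disjoint cores fit ($4\cdot28>111$), and $\lfloor|M|/28\rfloor$ counts the cores in $M$.
\item \emph{A gap.} The sizes $56$, $59$, $62$ are missing. A member meeting two classes has at least $65$ points, hence at least $33$ in one class, more than a small member can hold. Two suitable points of that class then lie in no small member, and their closure is forced to be large, as in $\operatorname{cl}(x,y)=E_i$.
\end{itemize}

\section{Intersection sizes that force the structure}\label{sec:rigid}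

We carry out this plan for all ranks at once. Fix $r\ge3$ and put
\[
s=\begin{cases}1,&r=3,\\ r-1,&r\ge4,\end{cases}\qquad n=(r-1)s+1 .
\]
Let $q\ge r$ be a prime and $p>rnq$ an integer with $q\nmid p$; for $r=3$ we take $q=3$ and $p=28$. Define $k=rp+rnq$ and
\begin{equation}\label{eq:L}
L=\{0\}\cup\{up+vq:1\le u\le r-2,\ 0\le v\le s\}\cup\{(r-1)p+vq:n\le v\le n+r-2\}.
\end{equation}
For $r=3$ we have $n=3$, $k=111$ and $L=\{0,28,31,65,68\}$. The pair $(k,L)$ keeps this meaning from now on.

Every $v$ in \eqref{eq:L} satisfies $v\le rn$, so $vq<p$; in particular all elements of $L$ are below $rp<k$. A set $M$ with $|M|=up+vq\in L$ therefore has a well-defined \emph{level} $\operatorname{lev}(M)=u=\lfloor|M|/p\rfloor$ and \emph{excess} $v(M)=v$. We use the following properties.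
\begin{enumerate}
\item[(L1)] $\operatorname{lev}(M)\le r-1$; only $\emptyset$ has level $0$; and $M\subseteq M'$ implies $\operatorname{lev}(M)\le\operatorname{lev}(M')$.
\item[(L2)] $|M|\equiv\operatorname{lev}(M)\,p$ and $k\equiv rp\pmod q$.
\item[(L3)] $v(M)\le s$ if $\operatorname{lev}(M)\le r-2$, and $v(M)\ge n>(r-1)s$ if $\operatorname{lev}(M)=r-1$.
\end{enumerate}

For $r\ge4$ the members through a point may have several residues, and plain inclusion--exclusion is not enough. The remedy is to count tuples instead of points, which replaces $|M|$ by a polynomial in $|M|$; the higher rank supplies the covering of tuples that this requires.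

\begin{lemma}\label{lem:congruence}
Let $\mathcal M$ be a nonempty intersection-closed family of subsets of a finite set $U$, and let $t\ge0$. Suppose every subset of $U$ with at most $t$ elements lies in a member of $\mathcal M$. If $f\in\mathbb Z[X]$ has degree at most $t$ and $f(|M|)\equiv0\pmod q$ for all $M\in\mathcal M$, then $f(|U|)\equiv0\pmod q$. In particular, if $\mathcal M$ is nonempty and intersection-closed and $|M|\equiv p\pmod q$ for all $M\in\mathcal M$, then $|\bigcup\mathcal M|\equiv p\pmod q$.
\end{lemma}

\begin{proof}
Let $0\le i\le t$. A tuple in $U^i$ has at most $t$ distinct entries, so $U^i=\bigcup_{M\in\mathcal M}M^i$; for $i=0$ all these sets consist of the empty tuple. Since $\bigcap_{M\in\mathcal A}M^i=(\bigcap\mathcal A)^i$, inclusion--exclusion gives $|U|^i=\sum_{\mathcal A}(-1)^{|\mathcal A|+1}|\bigcap\mathcal A|^i$, summed over $\emptyset\ne\mathcal A\subseteq\mathcal M$, with $0^0=1$. Taking linear combinations,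
\[
f(|U|)=\sum_{\emptyset\ne\mathcal A\subseteq\mathcal M}(-1)^{|\mathcal A|+1}f\bigl(|\textstyle\bigcap\mathcal A|\bigr),
\]
and each $\bigcap\mathcal A$ belongs to $\mathcal M$. The last statement is the case $U=\bigcup\mathcal M$, $t=1$, $f=X-p$.
\end{proof}

The next proposition lists the features of $\mathcal J_3$ that entered \eqref{eq:cyclic} and shows that $L$ forces them.

\begin{proposition}\label{prop:rigid}
Let $\mathcal J\subseteq2^{[k]}$ be a closed $L$-system of rank at least $r$. Then there are a partition $[k]=T_1\cup\dots\cup T_r$ and nonempty sets $D_i\subseteq T_i$ such that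
\begin{enumerate}
\item[(R1)] $D_i\subseteq\operatorname{cl}(x)$ for $x\in T_i$, and $\operatorname{cl}(x)=D_i$ for $x\in D_i$;
\item[(R2)] no member of $\mathcal J$ meets all of $T_1,\dots,T_r$;
\item[(R3)] for every $l\in[r]$ there are an index $\varphi(l)\ne l$ and points $x_1,\dots,x_w\in T_{\varphi(l)}$ with $1\le w\le s+1$ whose closure contains $D_j$ for all $j\ne l$.
\end{enumerate}
In particular $\operatorname{rank}(\mathcal J)=r$, and so $\operatorname{rank}(k,L)\le r$.
\end{proposition}

\begin{proof}
All sets of at most $r-1$ points are covered, so their closures are members of $\mathcal J$. Call the members of level $1$ \emph{small}; as $1\le r-2$, their sizes lie in $[p,p+sq]$. All congruences are modulo $q$.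

\emph{Step 1: $\operatorname{cl}(x)$ is small for every $x\in[k]$.} It is a nonempty member, so its level is at least $1$. Suppose it is at least $2$. By (L1), all members of $\mathcal M=\{M\in\mathcal J:x\in M\}$ have levels in $[2,r-1]$, so by (L2) the polynomial $f=\prod_{u=2}^{r-1}(X-up)$ satisfies $f(|M|)\equiv0$ on $\mathcal M$. The family $\mathcal M$ is intersection-closed, and every $Y\subseteq[k]$ with $|Y|\le r-2=\deg f$ lies in a member of $\mathcal M$ because $Y\cup\{x\}$ is covered. Lemma~\ref{lem:congruence} gives
\[
0\equiv f(k)\equiv\prod_{u=2}^{r-1}(r-u)p=(r-2)!\,p^{\,r-2},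
\]
which is false since $q\ge r$ is prime and $q\nmid p$.

\emph{Step 2: classes.} We claim that ``$A\cap B\ne\emptyset$'' is an equivalence relation on the small members. Only transitivity needs proof. If $A\cap B$ and $B\cap C$ are nonempty, they are nonempty members, so each has at least $p$ points, and both lie in $B$, which has fewer than $2p$ points. So they meet, and $A\cap C\ne\emptyset$. If $A,B$ lie in one class, then $A\cap B$ is a nonempty member inside $A$, hence small by (L1) and in the class of $A$. So each class is intersection-closed. Let $c$ be the number of classes, $D_i$ the intersection and $T_i$ the union of the $i$-th class. Then $D_i$ is the smallest member of its class, the $T_i$ are pairwise disjoint, and by Step 1 they cover $[k]$.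

\emph{Step 3: $c=r$.} We have $|T_i|\ge|D_i|\ge p$ and $k<(r+1)p$, so $c\le r$. By Lemma~\ref{lem:congruence}, $|T_i|\equiv p$, so $cp\equiv k\equiv rp$ and $q\mid r-c$. As $0\le r-c\le r-1<q$, we get $c=r$.

\emph{Step 4: the level counts the classes met.} Let $x\in T_i$. The small member $\operatorname{cl}(x)$ shares the point $x$ with a member of class $i$, so it belongs to class $i$, and
\begin{equation}\label{eq:sandwich}
D_i\subseteq\operatorname{cl}(x)\subseteq T_i .
\end{equation}
If $x\in D_i$, then also $\operatorname{cl}(x)\subseteq D_i$, as $D_i$ is a member. This proves (R1). For $M\in\mathcal J$ let $I(M)=\{i:M\cap T_i\ne\emptyset\}$. By \eqref{eq:sandwich}, $M\supseteq D_i$ for $i\in I(M)$, and $M$ misses the other $T_j$, each of size at least $p$. Therefore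
\[
|I(M)|\,p\le|M|\le k-(r-|I(M)|)\,p=|I(M)|\,p+rnq<(|I(M)|+1)\,p,
\]
so $|I(M)|=\operatorname{lev}(M)\le r-1$. This proves (R2). A set with one point in each $T_i$ is an uncovered $r$-set, so $\operatorname{rank}(\mathcal J)=r$.

\emph{Step 5: the excess splits over the classes.} Let $M\in\mathcal J$ and $i\in I(M)$. Let $\mathcal M$ be the family of members of class $i$ contained in $M$; it is intersection-closed, and its union is $M\cap T_i$, since it contains $\operatorname{cl}(x)$ for each $x\in M\cap T_i$. By Lemma~\ref{lem:congruence}, $|M\cap T_i|=p+v_i(M)\,q$ for an integer $v_i(M)$, and $v_i(M)\ge0$ because $D_i\subseteq M\cap T_i$. Summing over $i\in I(M)$ and using $|I(M)|=\operatorname{lev}(M)$, we get $\sum_{i\in I(M)}v_i(M)=v(M)$.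

\emph{Step 6: few points of one class generate a member of top level.} Fix $l$, let $I=[r]\setminus\{l\}$, and let $E$ be the closure of a set with one point in each $D_j$, $j\in I$. It is a member with $I(E)\supseteq I$, so $I(E)=I$ and $\operatorname{lev}(E)=r-1$ by Step 4. By (L3) and Step 5, $\sum_{j\in I}v_j(E)>(r-1)s$, so some $i\in I$ has $v_i(E)\ge s+1$. Put $\varphi(l)=i$.

Choose points of $E\cap T_i$ greedily. Let $M_0=D_i$; this small member has $0\le v_i(M_0)\le s$. Suppose $x_1,\dots,x_a\in E\cap T_i$ are chosen, $M_a\subseteq E$, and $v_i(M_a)\le s$. Then $M_a\cap T_i$ is a proper subset of $E\cap T_i$; pick $x_{a+1}\in(E\cap T_i)\setminus M_a$ and put $M_{a+1}=\operatorname{cl}(x_1,\dots,x_{a+1})$. This is a member contained in $E$. It contains $M_a$ (for $a=0$ by \eqref{eq:sandwich}) and the new point $x_{a+1}$, so $v_i(M_{a+1})\ge v_i(M_a)+1$. Hence $v_i(M_a)\ge a$, and the process stops at some $w$ with $1\le w\le s+1$ and $v(M_w)\ge v_i(M_w)\ge s+1$. By (L3), $M_w$ has level $r-1$. Since $I(M_w)\subseteq I(E)=I$ and $|I(M_w)|=r-1$, we have $I(M_w)=I$, and $M_w\supseteq D_j$ for all $j\ne l$. This proves (R3).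
\end{proof}

Each condition on the parameters has its place. The bound $p>rnq$ makes levels well defined and is used in Steps 2, 3 and 4. The conditions on $q$ enter in Steps 1 and 3. The rank hypothesis is used in full twice, in Step 1 and for the set $E$ in Step 6. The gap (L3) is used only in Step 6: $n>(r-1)s$ for the pigeonhole argument, and the bound $s$ on lower levels to force the jump to level $r-1$.

\section{The upper bound}\label{sec:upper}

The map $\varphi$ in (R3) need not be a rotation as in $\mathcal J_3$, so we cannot sum over all indices. It suffices to use the inequality for the core of least entropy.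

\begin{proposition}\label{prop:upper}
$m(N,k,L)\le N^{r-1}/c(k)$ for all $N\ge2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:reduction} it suffices to show $m(N,\mathcal J)\le N^{r-1}$ for a closed $L$-system $\mathcal J$ of rank at least $r$. Take $T_i,D_i,\varphi$ from Proposition~\ref{prop:rigid}, and let $h$ be the entropy function of a nonempty $\mathcal J$-family. Put $h_i=h(D_i)$. By (R1) and Lemma~\ref{lem:entropy}(a),(b), $h_i=h(\{x\})\le1$ for $x\in D_i$. Choose $l$ with $h_l$ minimal and put $b=h_{\varphi(l)}$, so $h_l\le b\le1$.

Let $x_1,\dots,x_w$ be as in (R3) and $E=\operatorname{cl}(x_1,\dots,x_w)$. By (R1), Lemma~\ref{lem:entropy}(c) applies with $D=D_{\varphi(l)}$ and gives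
\[
h(E)\le w-(w-1)b=1+(w-1)(1-b)\le1+s(1-b).
\]
The set $E\cup D_l$ meets every $T_i$, so its closure is $[k]$ by (R2). Hence
\begin{equation}\label{eq:first}
h([k])\le h(E)+h_l\le 1+s(1-b)+b=(s+1)-(s-1)b .
\end{equation}
For $r=3$ we have $s=1$, and \eqref{eq:first} reads $h([k])\le2$.

For $r\ge4$, \eqref{eq:first} reads $h([k])\le r-(r-2)b$, which is useless when $b$ is small. But then two cores are cheap. The set $D_1\cup\dots\cup D_r$ also has closure $[k]$ by (R2), and $l\ne\varphi(l)$, so
\begin{equation}\label{eq:second}
h([k])\le\sum_{i=1}^rh_i\le(r-2)+h_l+b\le(r-2)+2b .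
\end{equation}
Adding $2$ times \eqref{eq:first} and $r-2$ times \eqref{eq:second} eliminates $b$ and gives $r\,h([k])\le2r+(r-2)^2$, that is, $h([k])\le r-2+4/r\le r-1$.
\end{proof}

\begin{remark}\label{rem:s}
The last inequality needs $r\ge4$. For $r=3$ and $s=r-1=2$, inequalities \eqref{eq:first} and \eqref{eq:second} allow $b=2/3$ and give only $7/3$; this is why rank $3$ is treated with $s=1$.
\end{remark}

\section{Constructions and conclusion}\label{sec:constructions}

\subsection*{A closed $L$-system of rank $r$}
For $r=3$ this is Lemma~\ref{lem:J3}. For $r\ge4$ we keep the cyclic design: a member of top level omits one class $T_j$, contains the next class $T_{j+1}$ entirely, and contains at most one block of each remaining class. These members alone do not cover all $(r-1)$-sets. Take points in $r-2\ge2$ different blocks of $T_{j+1}$ and one point in a block of $T_j$: a top-level member containing two blocks of $T_{j+1}$ omits $T_j$. We cover such sets by members of lower level with up to $r-1$ blocks, which explains the choice $s=r-1$.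

\begin{lemma}\label{lem:rank}
$\operatorname{rank}(k,L)\ge r$.
\end{lemma}

\begin{proof}
Let $r\ge4$. With indices $i\in\mathbb Z_r$, partition $[k]$ into cores $D_i$ of size $p$ and blocks $A_i^1,\dots,A_i^n$ of size $q$, and let $T_i=D_i\cup A_i^1\cup\dots\cup A_i^n$. For $K\subseteq\mathbb Z_r$ and $S=(S_i)_{i\in K}$ with $S_i\subseteq[n]$ put
\[
M(K,S)=\bigcup_{i\in K}\Bigl(D_i\cup\bigcup_{a\in S_i}A_i^a\Bigr),\qquad|M(K,S)|=|K|\,p+\sum_{i\in K}|S_i|\,q .
\]
Let $\mathcal J$ consist of the sets $M(K,S)$ of the following two types.
\begin{enumerate}
\item[(I)] $|K|\le r-2$ and $\sum_{i\in K}\max(1,|S_i|)\le r-1$.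
\item[(II)] $K=\mathbb Z_r\setminus\{j\}$ for some $j$, $S_{j+1}=[n]$, and $|S_i|\le1$ for $i\in K\setminus\{j+1\}$.
\end{enumerate}

\emph{Sizes.} In type (I), either $K=\emptyset$ and the size is $0$, or $1\le|K|\le r-2$ and $\sum|S_i|\le r-1=s$. In type (II), $|K|=r-1$ and $n\le\sum|S_i|\le n+r-2$. All sizes lie in $L$.

\emph{Intersections.} We have $M(K,S)\cap M(K',S')=M(K\cap K',(S_i\cap S_i')_{i\in K\cap K'})$. Condition (I) survives shrinking $K$ and the $S_i$, so the intersection has type (I) if one of the sets does. Two sets of type (II) with the same $j$ meet in a set of type (II). For $j\ne j'$ we have $|K\cap K'|=r-2$, and each $i\in K\cap K'$ differs from $j+1$ or from $j'+1$, so $|S_i\cap S_i'|\le1$; the sum in (I) equals $r-2$, and the intersection has type (I).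

\emph{Covering.} Let $|X|\le r-1$, let $K=\{i:X\cap T_i\ne\emptyset\}$, and let $S_i$ index the blocks of $T_i$ that meet $X$. Then $X\subseteq M(K,S)$ and $\max(1,|S_i|)\le|X\cap T_i|$ for $i\in K$, so $|K|\le\sum_{i\in K}\max(1,|S_i|)\le r-1$. If $|K|\le r-2$, then $M(K,S)$ has type (I). Otherwise $K=\mathbb Z_r\setminus\{j\}$ for some $j$ and all $|S_i|\le1$; replacing $S_{j+1}$ by $[n]$ gives a set of type (II) containing $X$.
\end{proof}

\subsection*{Systems with $\Omega(N^{r-1})$ members}
We use linear families, which translate the problem into one about vectors and hyperplanes, that is, linear subspaces of codimension $1$.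

\begin{lemma}\label{lem:linear}
Let $d\ge1$. Suppose that for every sufficiently large prime $Q$ there are vectors $f_1,\dots,f_k\in\mathbb F_Q^d$, not necessarily distinct or nonzero, with $|\{x\in[k]:f_x\in W\}|\in L$ for every hyperplane $W$. Then $m(N,k,L)\ge(N/2k)^d$ for large $N$.
\end{lemma}

\begin{proof}
For $z\in\mathbb F_Q^d$ let $F_z=\{(x,f_x\cdot z):x\in[k]\}\subseteq[k]\times\mathbb F_Q$. For $z\ne z'$ the sets $F_z,F_{z'}$ agree in position $x$ if and only if $f_x$ lies in the hyperplane $W=\{f:f\cdot(z-z')=0\}$. So $|F_z\cap F_{z'}|\in L$, and $F_z\ne F_{z'}$ since $k\notin L$. These are $Q^d$ sets on $kQ$ vertices; take $N/2k<Q\le N/k$ by Bertrand's postulate.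
\end{proof}

We have to distribute $r$ parts of size $p$ and $rn$ parts of size $q$ over vectors of $\mathbb F_Q^{r-1}$. The set $L$ forbids level $0$ with positive excess and level $r-1$ with excess below $n$. To avoid the first, give one part of size $p$ the zero vector, so that every hyperplane has level at least $1$. Give the other $r-1$ parts of size $p$ the basis vectors. Level $r-1$ then occurs exactly for the $r-1$ coordinate hyperplanes, so each of them must receive $n$ parts of size $q$. The last $n$ parts are placed generically.

\begin{lemma}\label{lem:lower}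
$m(N,k,L)\ge(N/2k)^{r-1}$ for large $N$.
\end{lemma}

\begin{proof}
\emph{The case $r=3$.} A coordinate hyperplane is a line through a basis vector, so its three parts of size $3$ can share the vector of a part of size $28$, forming a part of size $37$. Let $Q\ge5$, and assign the vector $0$ to $28$ positions, $(1,0)$ and $(0,1)$ to $37$ positions each, and $(1,1),(1,2),(1,3)$ to $3$ positions each; the total is $28+74+9=111$. The determinant of any two of the five nonzero vectors lies in $\{\pm1,\pm2,\pm3\}$, so a line contains at most one of them. The count in Lemma~\ref{lem:linear} is $28$, $28+37=65$ or $28+3=31$.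

\emph{The case $r\ge4$.} Let $Q>2^{r-1+rn}$ be prime and $V=\mathbb F_Q^{r-1}$. Call the standard basis vectors $e_1,\dots,e_{r-1}$ \emph{long}. Put $U_0=V$ and $U_j=\operatorname{span}(e_i:i\ne j)$ for $1\le j\le r-1$. Choose $rn$ \emph{short} vectors one after another, $n$ from each $U_j$ ($0\le j\le r-1$), subject to the following rule: a vector chosen from $U_j$ lies outside $\operatorname{span}(B)$ for every set $B$ of long and previously chosen short vectors with $U_j\not\subseteq\operatorname{span}(B)$. This is possible: there are fewer than $Q$ sets $B$, and each proper subspace $U_j\cap\operatorname{span}(B)$ has at most $|U_j|/Q$ elements, so these subspaces do not cover $U_j$. Assign $0$ and each long vector to $p$ positions and each short vector to $q$ positions; the total is $rp+rnq=k$. Let $W$ be a hyperplane containing $g$ long and $v$ short vectors. The count in Lemma~\ref{lem:linear} is $(1+g)p+vq$.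

Suppose $W=U_j$ with $j\ge1$. Then $g=r-2$, and $W$ contains the $n$ short vectors chosen from $U_j$. For $j'\ne j$ we have $e_j\in U_{j'}\setminus U_j$, so the rule with $B=\{e_i:i\ne j\}$ keeps the vectors chosen from $U_{j'}$ out of $W$. Thus $v=n$, and the count is $(r-1)p+nq\in L$.

Suppose $W$ is none of $U_1,\dots,U_{r-1}$. Since $\dim W=r-2$ and any $r-2$ long vectors span some $U_j$, we have $g\le r-3$. We claim that the long and short vectors in $W$ are linearly independent. The long ones are. If a short vector in $W$, chosen from $U_j$, lay in the span of the set $B$ of long and earlier short vectors in $W$, the rule would force $U_j\subseteq\operatorname{span}(B)\subseteq W$; by dimension, $j\ge1$ and $W=U_j$, which is excluded. Hence $v\le r-2\le s$ and $1\le1+g\le r-2$, and the count lies in $L$.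
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:counter} and~\ref{thm:ranks}(b)]
Let $r\ge3$ and let $(k,L)$ be the pair of Section~\ref{sec:rigid}; for $r=3$ it is the pair of Theorem~\ref{thm:counter}. Proposition~\ref{prop:rigid} and Lemma~\ref{lem:rank} give $\operatorname{rank}(k,L)=r$. Proposition~\ref{prop:upper} and Lemma~\ref{lem:lower} give
\[
(2k)^{-(r-1)}N^{r-1}\le m(N,k,L)\le c(k)^{-1}N^{r-1}
\]
for large $N$. Halving the first constant and doubling the second makes the inequalities strict, so the exponent exists and $\alpha(k,L)=r-1=\operatorname{rank}(k,L)-1$.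
\end{proof}

\begin{thebibliography}{9}

\bibitem{exponents}
\emph{Exponents of uniform $L$-systems},
\texttt{https://users.renyi.hu/\textasciitilde pfrankl/j78.pdf}.

\bibitem{furedi}
Z.~F\"uredi, \emph{On finite set-systems whose every intersection is a kernel of a star}, Discrete Math. \textbf{47} (1983), 129--132.

\end{thebibliography}
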